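# A semigroup $S$ for which $M(\beta S)$ is weakly amenable and $\ell^1(S)$ is not

## 1. A first guess: weak amenability descends from $M(\beta S)$ to $\ell^1(S)$

A discrete semigroup $S$ produces two Banach algebras. The small one is $\ell^1(S)$ with convolution, $\delta_s\star\delta_t=\delta_{st}$. The large one is its second dual, the space $M(\beta S)$ of measures on the Stone–Čech compactification, with the first Arens product. The small algebra is a subalgebra of the large one. In "Banach Algebras on Semigroups and on their Compactifications" the following is asked: is there a semigroup $S$ such that $M(\beta S)$ is weakly amenable, but $\ell^1(S)$ is not?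

The answer that one would first guess is no. A non-inner derivation $D$ on $\ell^1(S)$ ought to extend to $M(\beta S)$, and an extension of it cannot be inner. We shall see that the guess is right on the easy examples, that the second half of the heuristic is always right, and that the first half can fail. First we fix the notions.

**Derivations and weak amenability.** Let $A$ be a Banach algebra. Its dual $A'$ is a Banach $A$-bimodule by
$$\langle a\cdot\lambda,b\rangle=\lambda(ba),\qquad \langle\lambda\cdot a,b\rangle=\lambda(ab)\qquad(a,b\in A,\ \lambda\in A').$$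
A derivation is a linear map $D\colon A\to A'$ with $D(ab)=a\cdot D(b)+D(a)\cdot b$; all our derivations are norm-continuous. Write $[a,b]=\langle D(a),b\rangle$. Then the derivation law is the scalar identity
$$[ab,c]=[b,ca]+[a,bc]\qquad(a,b,c\in A). \tag{1}$$
For $\lambda\in A'$ the inner derivation $\operatorname{ad}_\lambda(a)=a\cdot\lambda-\lambda\cdot a$ satisfies $\langle\operatorname{ad}_\lambda(a),b\rangle=\lambda(ba)-\lambda(ab)$. The algebra $A$ is weakly amenable if every continuous derivation $A\to A'$ is inner. For example, $\mathbb C$ is weakly amenable: $D(1)=D(1\cdot 1)=2D(1)$, so $D=0$. Note two things. If $A$ is commutative, inner derivations are $0$. If $A$ has an identity $e$, then $\langle\operatorname{ad}_\lambda(a),e\rangle=0$ for all $a$.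

**The Arens products.** Let $M,N\in A''$, and let $(a_\alpha),(b_\beta)$ be bounded nets in $A$ with $a_\alpha\to M$, $b_\beta\to N$ weak\*. The first and second Arens products are
$$\langle M\square N,\lambda\rangle=\lim_\alpha\lim_\beta\lambda(a_\alpha b_\beta),\qquad \langle M\Diamond N,\lambda\rangle=\lim_\beta\lim_\alpha\lambda(a_\alpha b_\beta). \tag{2}$$
Each makes $A''$ a Banach algebra containing $A$ as a subalgebra. The map $M\mapsto M\square N$ is weak\*-continuous for every $N$, and so is $N\mapsto M\Diamond N$ for every $M$. If $a\in A$, then $a\square N=a\Diamond N$ and $N\square a=N\Diamond a$, and both are weak\*-continuous in $N$.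

**The space $M(\beta S)$.** Since $\ell^1(S)'=\ell^\infty(S)=C(\beta S)$, the second dual is $M(\beta S)$, the complex regular Borel measures on $\beta S$. We identify $s\in S$ with an isolated point of $\beta S$ and write $\mu(1)$ for the total mass of $\mu$. For $T\subset S$ the closure $\overline T\subset\beta S$ is clopen and is $\beta T$, so $M(\beta T)=M(\overline T)\subset M(\beta S)$. Every map from $T$ into a compact space extends continuously to $\beta T$; if two maps agree on $T_0\subset T$, their extensions agree on $\overline{T_0}$, so they push a measure carried by $\overline{T_0}$ to the same measure. For $s\in S$, the products $\delta_s\square\nu$ and $\nu\square\delta_s$ are the push-forwards of $\nu$ under the continuous extensions of $u\mapsto su$ and $u\mapsto us$. A continuous function on $\beta T$ that vanishes on $T$ is $0$, so by Hahn–Banach $\operatorname{span}\{\delta_s:s\in T\}$ is weak\*-dense in $M(\beta T)$. Hence: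

> (E) Two weak\*-continuous linear maps on $M(\beta T)$ that agree at every $\delta_s$, $s\in T$, are equal.

**Example.** Put $\omega=\{0,1,2,\dots\}$, $m\vee k=\max(m,k)$, $\omega^*=\beta\omega\setminus\omega$. In the semigroup $(\omega,\vee)$, for $p,q\in\omega^*$,
$$\delta_p\square\delta_q=\lim_{m\to p}\lim_{k\to q}\delta_{m\vee k}=\lim_{m\to p}\delta_q=\delta_q,\qquad \delta_p\Diamond\delta_q=\lim_{k\to q}\lim_{m\to p}\delta_{m\vee k}=\delta_p .$$
So the two products differ, and $\square$ is not commutative although $(\omega,\vee)$ is.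

Unless we say otherwise, $M(\beta S)$ carries $\square$. Say that $S$ has property (P) if $(M(\beta S),\square)$ is weakly amenable and $\ell^1(S)$ is not. We also use $[\text{cond}]$ for $1$ if the condition holds and $0$ otherwise (a single condition in brackets, never a pair separated by a comma), and $[i,\infty)=\{j\in\omega:j\ge i\}$.

## 2. Finite, null, right-zero and weakly cancellative semigroups

If $S$ is finite, $M(\beta S)=\ell^1(S)$ and (P) fails.

Let $S=\{o\}\cup X$ with $X\ne\emptyset$ and all products equal to $o$. Put $\varphi(\mu)=\mu(\beta S\setminus\{o\})$ on $M(\beta S)$. By (2) all products are multiples of $\delta_o$, so $\varphi$ kills products, and $\langle D\mu,\nu\rangle=\varphi(\mu)\varphi(\nu)$ satisfies (1) with all three terms $0$. The algebra is commutative (both $\mu\square\nu$ and $\nu\square\mu$ are $\mu(1)\nu(1)\delta_o$), and $D\neq0$, so $M(\beta S)$ is not weakly amenable. The same formula works on $\ell^1(S)$. Neither algebra is weakly amenable.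

Let $st=t$ for all $s,t\in S$. Then $\delta_s\square\nu=\nu$, so by (E) $\mu\square\nu=\mu(1)\nu$. Here both algebras are weakly amenable, by a lemma that we need again later.

**Lemma B.** Let $I$ be a Banach algebra and $0\ne\varphi\in I'$ with $ab=\varphi(a)b$ for all $a,b\in I$. Then $I$ is weakly amenable, and every element of $I$ is a product of two elements of $I$.

*Proof.* For a derivation $D$, (1) reads $\varphi(a)\langle Db,c\rangle=\varphi(c)\langle Db,a\rangle+\varphi(b)\langle Da,c\rangle$. Choose $u$ with $\varphi(u)=1$, put $b=u$ and $\lambda=-Du$. Then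
$$\langle Da,c\rangle=\varphi(a)\langle Du,c\rangle-\varphi(c)\langle Du,a\rangle=\varphi(c)\lambda(a)-\varphi(a)\lambda(c)=\lambda(ca)-\lambda(ac).$$
So $D=\operatorname{ad}_\lambda$. Finally $b=ub$. $\square$

A much larger class also supports the guess.

**Weakly cancellative.** $S$ is weakly cancellative if $\{u:su=t\}$ and $\{u:us=t\}$ are finite for all $s,t\in S$. For example $(\omega,+)$ is, and so is $(\omega,\vee)$, since $\{u:s\vee u=t\}$ is contained in $\{0,\dots,t\}$. But $(\omega,\min)$ is not, since $\min(0,u)=0$ for all $u$.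

**Proposition 2.1** (part (c) of Theorem 2 below)**.** No weakly cancellative semigroup has property (P).

*Proof.* The aim is to project $M(\beta S)$ homomorphically onto $\ell^1(S)$. By regularity a measure on $\beta S$ restricted to the open discrete set $S$ is in $\ell^1(S)$ (compact subsets of $S$ are finite), so $M(\beta S)=\ell^1(S)\oplus M(\beta S\setminus S)$, and a measure is in $M(\beta S\setminus S)$ exactly if it vanishes at every $\{t\}$, $t\in S$.

Let $\mu,\nu\in M(\beta S)$ and $t\in S$. As $\{t\}$ is clopen, $\mu\mapsto(\mu\square\nu)(\{t\})$ is a weak\*-continuous functional, so it is integration against a continuous function: $(\mu\square\nu)(\{t\})=\int g\,d\mu$, where $g$ is the continuous extension of $g(s)=(\delta_s\square\nu)(\{t\})$. The preimage of $\{t\}$ under the extended left translation by $s$ is clopen, hence it is the closure of its trace $\{u\in S:su=t\}$ on $S$. That trace is finite, hence closed. So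
$$g(s)=\nu(\{u\in S:su=t\}),\qquad |g(s)|\le\|\nu|_S\|_1 .$$
If $\nu|_S$ has finite support, then $g|_S$ has finite support, because for each $u$ only finitely many $s$ satisfy $su=t$. By approximation $g|_S\in c_0(S)$ in general, so $g=0$ on $\beta S\setminus S$. If $\nu\in M(\beta S\setminus S)$, then $g=0$. Therefore $(\mu\square\nu)(\{t\})=0$ for all $t\in S$ as soon as $\mu$ or $\nu$ is in $M(\beta S\setminus S)$. So $M(\beta S\setminus S)$ is an ideal complementary to the subalgebra $\ell^1(S)$, and the restriction $\pi\colon M(\beta S)\to\ell^1(S)$ is a homomorphism.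

Now let $D\colon\ell^1(S)\to\ell^1(S)'$ be a derivation. Then $\pi'\circ D\circ\pi$ is a derivation on $M(\beta S)$. If $M(\beta S)$ is weakly amenable, it is $\operatorname{ad}_\Lambda$ for some $\Lambda$. Restricted to $\ell^1(S)$, where $\pi$ is the identity, this says $D=\operatorname{ad}_{\Lambda|\ell^1(S)}$. So $\ell^1(S)$ is weakly amenable. $\square$

For instance, on $\ell^1(\omega,+)$ the bounded kernel $\langle D\delta_s,\delta_r\rangle=s/(s+r)$, with value $0$ at $s=r=0$, satisfies (1), which reads $\frac{s+t}{s+t+r}=\frac{t}{s+t+r}+\frac{s}{s+t+r}$ when $s+t+r>0$ and is trivial otherwise. This $D$ is nonzero and the algebra is commutative, so $\ell^1(\omega,+)$ is not weakly amenable, and by Proposition 2.1 neither is $M(\beta\omega)$ for addition. For $(\omega,\vee)$ the algebra $M(\beta\omega)$ is weakly amenable (Lemma C below), hence so is $\ell^1(\omega,\vee)$.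

## 3. The second adjoint of a derivation and an iterated limit

Without weak cancellation the natural extension of a derivation $D\colon A\to A'$ is its second adjoint $D''\colon A''\to A'''$. For $a_\alpha\to M$ and $c_\gamma\to L$ weak\* one has $\langle D''M,L\rangle=\lim_\alpha\lim_\gamma[a_\alpha,c_\gamma]$. If $D''$ were a derivation for $\square$ and equal to $\operatorname{ad}_\Lambda$, then restricting to $A$ would give $D=\operatorname{ad}_{\Lambda|A}$. So the only issue is whether
$$\langle D''(M\square N),L\rangle=\langle D''N,L\square M\rangle+\langle D''M,N\square L\rangle .$$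
Let $b_\beta\to N$. As $D''$ is weak\*-continuous, the left side is the limit
$$\lim_\alpha\lim_\beta\lim_\gamma\big([b_\beta,c_\gamma a_\alpha]+[a_\alpha,b_\beta c_\gamma]\big).$$
The second summand is harmless: for fixed $\alpha$ the two inner limits give $\langle N\square L,Da_\alpha\rangle$, and then $\lim_\alpha$ gives $\langle D''M,N\square L\rangle$. The first summand gives
$$\lim_\alpha\lim_\beta\lim_\gamma[b_\beta,c_\gamma a_\alpha],\qquad\text{whereas}\qquad \langle D''N,L\square M\rangle=\lim_\beta\lim_\gamma\lim_\alpha[b_\beta,c_\gamma a_\alpha]. \tag{3}$$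
The limit over $\alpha$ comes last in one expression and first in the other. This is the exact point at which the argument stops. Even if $A$ has an identity $e$ and $L=e$, we would have to interchange $\lim_\alpha$ and $\lim_\beta$ in $[b_\beta,a_\alpha]$.

The simplest matrix for which the interchange fails is $[m\le j]$: $\lim_m\lim_j[m\le j]=1$ but $\lim_j\lim_m[m\le j]=0$. This suggests what to build. Suppose that a semigroup contains elements $a_m$, $y_j$ and $y$ with $a_my_j=y$ if $m\le j$, and with both $a_my_j$ and $y_ja_m$ equal to the zero $o$ if $m>j$. With limits along $q\in\omega^*$, put $a=\lim_ma_m$ and $w=\lim_jy_j$ in the second dual. Then, after dividing out the zero,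
$$a\square w=\lim_m\lim_ja_my_j=y,\qquad w\square a=\lim_j\lim_my_ja_m=0. \tag{4}$$
A functional with $\tau(ab)=\tau(ba)$ upstairs must vanish at $y$. Downstairs, a trace with $\tau(y)=1$ may well survive, and we shall make it the source of a non-inner derivation. That $D''$ fails to be a derivation does not show that $M(\beta S)$ is weakly amenable; we must arrange that every derivation on it is inner. This is why the semigroup below carries more structure than (4) needs.

## 4. Rank-one operators $z_j\otimes u_i$ and the semigroup $S$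

**The semigroup.** $S=\{t_m:m\in\omega\}\cup\{a(n,l):n\le l\}\cup\{y(j,i):i\le j\}\cup\{o\}$, where $o$ is a zero and

* $t_mt_k=t_{m\vee k}$;
* $t_m\,a(n,l)=a(n,l)$ if $m\le n$, else $o$; $\quad a(n,l)\,t_m=a(n,l\vee m)$;
* $a(n,l)\,a(n',l')=a(n,l')$ if $l\le n'$, else $o$;
* $t_m\,y(j,i)=y(j,i)$ if $m\le j$, else $o$; $\quad y(j,i)\,t_m=y(j,i\vee m)$ if $m\le j$, else $o$;
* $a(n,l)\,y(j,i)=y(n,i)$ if $i\le n$ and $l\le j$, else $o$; $\quad y(j,i)\,a(n,l)=y(j,l)$ if $i\le n$ and $l\le j$, else $o$;
* $y(j,i)\,y(j',i')=o$.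

For example $a(0,1)y(2,0)=y(0,0)$, $\ y(2,0)a(0,1)=y(2,1)$, and $a(0,3)y(2,0)=o=y(2,0)a(0,3)$.

**Theorem 1.** $S$ is a countable monoid with zero, $(M(\beta S),\square)$ is weakly amenable, and $\ell^1(S)$ is not weakly amenable.

**Theorem 2** (complements, not needed for the question)**.**

(a) For the same $S$, $M(\beta S)$ with the second Arens product $\Diamond$ is not weakly amenable.

(b) For a cardinal $\kappa$ there is a semigroup of cardinality $\kappa$ with property (P) if and only if $\kappa$ is infinite; for infinite $\kappa$ it can be taken to be a monoid.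

(c) No weakly cancellative semigroup has property (P).

**Associativity.** The purpose is to realize $S$ inside an associative algebra, so that no case check is needed. Let $V$ have basis $(z_j)_{j\in\omega}$ and let $u_i$ be the functional $u_i(z_j)=[i\le j]$. The $u_i$ are linearly independent: if $\sum_ic_iu_i=0$, evaluating at $z_0,z_1,\dots$ in turn gives $c_0=0$, $c_1=0$, and so on. Let $t_m$ be the operator $z_j\mapsto[m\le j]z_j$, and $a(n,l)=z_n\otimes u_l$, that is, $v\mapsto u_l(v)z_n$. These operators are nonzero and pairwise distinct: the $t_m$ have infinite rank and different kernels, the $a(n,l)$ have rank one. Since $u_l\circ t_m=u_{l\vee m}$ and $u_l(z_{n'})=[l\le n']$, their compositions are those listed, with $o=0$. Let $L$ be the algebra that they span.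

Let $W$ be the span of all $z_j\otimes u_i$ with $i,j\in\omega$. These are linearly independent, and $W$ is an $L$-bimodule under composition. Let $W_0=\operatorname{span}\{z_j\otimes u_i:j<i\}$. This is a sub-bimodule: for $j<i$,

* $t_m(z_j\otimes u_i)=[m\le j]\,z_j\otimes u_i$;
* $(z_j\otimes u_i)t_m=z_j\otimes u_{i\vee m}$, with $j<i\vee m$;
* $a(n,l)(z_j\otimes u_i)=[l\le j]\,z_n\otimes u_i$, with $n\le l\le j<i$ when nonzero;
* $(z_j\otimes u_i)a(n,l)=[i\le n]\,z_j\otimes u_l$, with $j<i\le n\le l$ when nonzero.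

Let $y(j,i)$, for $i\le j$, be the class of $z_j\otimes u_i$ in $W/W_0$; these classes are linearly independent. The same four formulas, for $i\le j$ and read modulo $W_0$, are the listed products: the second is nonzero iff $i\vee m\le j$, i.e. $m\le j$; the third iff $l\le j$ and $i\le n$; the fourth iff $i\le n$ and $l\le j$. So the table of $S$ is the multiplication in the associative algebra $L\ltimes(W/W_0)$ with $(W/W_0)^2=0$. Hence $S$ is a semigroup. It is countable, $o$ is a zero, and $t_0$ is its identity.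

Write $N=\{a(n,l)\}$, $Y=\{y(j,i)\}$ and $f_n=a(n,n)$. Then $f_nt_m=a(n,n\vee m)$; in particular $a(n,l)=f_nt_l$. Both $Y\cup\{o\}$ and $N\cup Y\cup\{o\}$ are ideals of $S$, and $S\setminus Y$ is a subsemigroup.

## 5. The trace $1_Y$ and a non-inner derivation on $\ell^1(S)$

For $x\in Y\cup\{o\}$ and $s\in S$ we have
$$1_Y(sx)=1_Y(xs).\tag{T}$$
Indeed for $x=y(j,i)$ both sides are $[m\le j]$ if $s=t_m$, both are $[i\le n][l\le j]$ if $s=a(n,l)$, and both are $0$ otherwise; for $x=o$ both are $0$. The reason behind (T) is that the trace of $z_j\otimes u_i$ is $u_i(z_j)=[i\le j]$. It vanishes on $W_0$ and equals $1$ on each $y(j,i)$, and $\operatorname{tr}(s(z\otimes u))=u(sz)=\operatorname{tr}((z\otimes u)s)$.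

Put $\Phi(s,r)=1_Y(s)1_Y(sr)$. This is bounded by $1$, so $\langle D\delta_s,\delta_r\rangle=\Phi(s,r)$ extends to a bounded map $D\colon\ell^1(S)\to\ell^1(S)'$. By (1), $D$ is a derivation iff $\Phi(st,r)=\Phi(t,rs)+\Phi(s,tr)$ for all $r,s,t\in S$.

* $s,t\notin Y$: then $st\notin Y$, and all terms are $0$.
* $s\in Y$, $t\notin Y$: then $st\in Y\cup\{o\}$, and if $st=o$ then $str=o$; so the left side is $1_Y(str)$. On the right $\Phi(t,rs)=0$ and $\Phi(s,tr)=1_Y(str)$.
* $s\notin Y$, $t\in Y$: in the same way the left side is $1_Y(str)$. On the right $\Phi(t,rs)=1_Y(trs)$ and $\Phi(s,tr)=0$. These agree by (T) for $x=tr\in Y\cup\{o\}$.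
* $s,t\in Y$: all terms are $0$, since a product with two factors from $Y$ is $o$.

An inner derivation pairs to $0$ with the identity $\delta_{t_0}$, but $\langle D\delta_{y(0,0)},\delta_{t_0}\rangle=\Phi(y(0,0),t_0)=1$. So $D$ is not inner, and $\ell^1(S)$ is not weakly amenable.

Let us watch the obstruction (3) at work. Fix $i\le n$ and $q\in\omega^*$, and let $a=\lim_{m\to q}a(n,m)$, $w=\lim_{j\to q}y(j,i)$. Then $a\square w=\delta_{y(n,i)}$, since for fixed $m$ the product $a(n,m)y(j,i)$ is $y(n,i)$ once $j\ge m$. So $\langle D''(a\square w),\delta_{t_0}\rangle=1$. But $\langle D''w,a\rangle=\lim_j\lim_m\Phi(y(j,i),a(n,m))=\lim_j\lim_m[m\le j]=0$, and $\langle D''a,w\rangle=0$ because $\Phi(a(n,m),\cdot)=0$. So $D''$ is not a derivation for $\square$. It remains to show that $M(\beta S)$ admits no other non-inner derivation.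

## 6. Passing to an ideal and a quotient; removing the zero

**Lemma A.** Let $I$ be a closed ideal of a Banach algebra $A$ with $\overline{\operatorname{span}}\,I^2=I$. If $I$ and $A/I$ are weakly amenable, so is $A$.

*Proof.* Let $D\colon A\to A'$ be a derivation. The map $i\mapsto D(i)|_I$ is a derivation $I\to I'$, so it is inner. Extend the implementing functional to $A$ by Hahn–Banach and subtract its inner derivation; now $\langle Di,j\rangle=0$ for $i,j\in I$. For $a\in A$, (1) gives $\langle D(ij),a\rangle=\langle Dj,ai\rangle+\langle Di,ja\rangle=0$, as $ai,ja\in I$. So $D|_I=0$ by continuity. For $a\in A$ and $i\in I$ we get $0=D(ai)=a\cdot D(i)+D(a)\cdot i=D(a)\cdot i$, so $D(a)$ vanishes on $I^2$, hence on $I$. Thus $D$ induces a derivation $A/I\to I^\perp=(A/I)'$. It is inner, implemented by some $\mu\in I^\perp\subset A'$, and then $D=\operatorname{ad}_\mu$. $\square$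

In $M(\beta S)$ we have $\delta_o\square\mu=\mu\square\delta_o=\mu(1)\delta_o$. So $\mathbb C\delta_o$ is a closed ideal isomorphic to $\mathbb C$; it is weakly amenable and equal to its own square. Put
$$\mathfrak A=M(\beta S)/\mathbb C\delta_o .$$
By Lemma A it suffices to prove that $\mathfrak A$ is weakly amenable. As $o$ is isolated, $\mathfrak A=M(\beta S\setminus\{o\})$ as a Banach space, the dual of $\{f\in C(\beta S):f(o)=0\}$, and the quotient map deletes the mass at $o$. We write products in $\mathfrak A$ as juxtaposition, identify $s\in S$ with $\delta_s$, and put $o=0$. Both the inclusion $M(\beta S\setminus\{o\})\subset M(\beta S)$ and the quotient map are weak\*-continuous, so Section 1 gives: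

* (C1) $\mu\mapsto\mu\nu$ is weak\*-continuous on $\mathfrak A$ for every $\nu$.
* (C2) For $s\in S$, $\nu\mapsto s\nu$ and $\nu\mapsto\nu s$ are the push-forwards under the extended translations by $s$, with mass at $o$ deleted; they are weak\*-continuous.

There is no continuity in the second variable for general first factor. So each product formula below is proved in two moves: compute it for a first factor in $S$ by (C2), then extend it in the first factor by (C1) and (E).

One consequence: if $T_1T_2\subset T_3\subset S$, then $M(\beta T_1)\square M(\beta T_2)\subset M(\beta T_3)$. For $s\in T_1$ the push-forward $\delta_s\square\nu$ is carried by $\overline{T_3}$; then use continuity in the first factor and the fact that $M(\overline{T_3})$ is weak\*-closed, since $\overline{T_3}$ is clopen.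

## 7. Coordinates on $\mathfrak A$ and the product formulas

**The three summands.** As an $\ell^1$-direct sum,
$$\mathfrak A=\mathcal T\oplus\mathcal N\oplus\mathcal Y,\qquad\mathcal T=\{t_\mu:\mu\in M(\beta\omega)\},\quad\mathcal N=M(\beta N),\quad\mathcal Y=M(\beta Y),$$
where $t_\mu$ is the image of $\mu$ under $m\mapsto t_m$. By the consequence just noted, $e=t_0$ is the identity, $\mathcal T$ and $\mathfrak B=\mathcal T\oplus\mathcal N$ are closed subalgebras, $\mathcal N$ is an ideal of $\mathfrak B$, $\mathcal Y$ is an ideal of $\mathfrak A$, and $\mathcal Y\mathcal Y=0$.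

**Splitting $\mathcal N$ and $\mathcal Y$ by the first coordinate.** The coordinate maps $N\to\omega$ and $Y\to\omega$ extend to continuous maps $\beta N,\beta Y\to\beta\omega$. The points of $\beta N$ with first coordinate $n\in\omega$ form the clopen set $\overline{\{a(n,l):l\ge n\}}$; let $\mathcal N_n$ be the space of measures on it. Let $N_\infty$ be the set of points of $\beta N$ with first coordinate in $\omega^*$, and $\mathcal N_\infty=M(N_\infty)$. For points of $N_\infty$ the second coordinate is in $\omega^*$ too, since $n>k$ forces $l>k$. So $\mathcal N=\ell^1\text{-}\bigoplus_{n\le\infty}\mathcal N_n$. By (C2), $f_nt_\mu$ is the image of $\mu$ under $m\mapsto a(n,n\vee m)$, so $\mathcal N_n=f_n\mathcal T$ for $n<\infty$.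

Let $\mathcal Y_j=\operatorname{span}\{y(j,i):i\le j\}$ for $j\in\omega$ and $\mathcal Y_\infty=M(\beta Y\setminus Y)$. Since $\{y(j,i):i\le j\}$ is finite for each $j$, points of $\beta Y\setminus Y$ have first coordinate in $\omega^*$. So $\mathcal Y=\ell^1\text{-}\bigoplus_{j\le\infty}\mathcal Y_j$. For $\nu\in M(\beta[i,\infty))$ let $y_{\nu,i}$ be the image of $\nu$ under $j\mapsto y(j,i)$, and $y_{r,i}=y_{\delta_r,i}$. Let $Y_{\infty\infty}$ be the set of points of $\beta Y$ with second coordinate in $\omega^*$; it lies in $\beta Y\setminus Y$. A point of $\beta Y\setminus Y$ with second coordinate $i\in\omega$ lies in $\overline{\{y(j,i):j\ge i\}}$. So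
$$\mathcal Y_\infty=\ell^1\text{-}\bigoplus_i\{y_{\nu,i}:\nu\in M(\omega^*)\}\ \oplus\ M(Y_{\infty\infty}).$$

**Marginals and diagonal elements.** For $x\in\mathcal N$ let $n_*x,l_*x\in M(\beta\omega)$ be the push-forwards under the two coordinates. They have total mass $x(1)$, depend weak\*-continuously on $x$, and lie in $M(\omega^*)$ if $x\in\mathcal N_\infty$. For $\nu\in M(\beta\omega)$ let $F_\nu\in\mathcal N$ be the image of $\nu$ under $n\mapsto f_n$; this is weak\*-continuous in $\nu$, and $n_*F_\nu=l_*F_\nu=\nu$. Write $F_r=F_{\delta_r}$, so that $F_n=f_n$ for $n\in\omega$. If $\nu\in M(\omega^*)$, then $F_\nu\in\mathcal N_\infty$.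

**Characters and cut-offs.** Put
$$\chi_n(t_\mu)=\mu(\{0,\dots,n\})\ (n<\infty),\qquad\chi_\infty(t_\mu)=\chi(t_\mu)=\mu(1),$$
which are weak\*-continuous in $\mu$. Fix $q\in\omega^*$ once and for all, and put $P=t_q$, $d_n=t_n-t_{n+1}$, $c_n=d_n$ for $n<\infty$, $c_\infty=P$. Then $\|c_n\|\le2$ and $\chi_n(c_n)=1$ for all $n\le\infty$. Moreover $\chi_k(d_n)=0$ for $k\ne n$ (including $k=\infty$), and $\chi_k(P)=0$ for $k<\infty$.

**The formulas.**

(F1) *If $\nu\in M(\omega^*)$, then $t_\mu t_\nu=\mu(1)t_\nu$. If $\mu\in M(\omega^*)$ and $m\in\omega$, then $t_\mu t_m=t_\mu$. For $\tau\in\mathcal T$ and $n\le\infty$, $\tau c_n=\chi_n(\tau)c_n$.* For $\mu=\delta_m$ the first holds by (C2), since $k\mapsto m\vee k$ is the identity on $[m,\infty)$, whose closure contains $\omega^*$; then use (C1). The second is (C2) for the same reason. The third for $n=\infty$ is the first. For $n<\infty$, $t_md_n=t_{m\vee n}-t_{m\vee(n+1)}=[m\le n]d_n$, and both sides of $t_\mu d_n=\mu(\{0,\dots,n\})d_n$ are weak\*-continuous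 in $\mu$.

(F2) *Let $X=\mathcal N$ or $\mathcal Y$, and $x\in X_n$, $n\le\infty$. Then $\tau x=\chi_n(\tau)x$ for $\tau\in\mathcal T$.* Left translation by $t_m$ is the identity on elements with first coordinate $\ge m$ and sends the others to $o$; so by (C2) $t_mx=[m\le n]x$, and (C1) extends this to all $\tau$. *Consequences:* $c_nx=x$ on $X_n$; $d_n$ kills $X_k$ for $k\ne n$ ($k\le\infty$); $P$ kills $X_k$ for $k<\infty$. So $c_n$ acts from the left on $X$ as the projection onto $X_n$, and $X_n=\{x\in X:c_nx=x\}$. As $X\mathfrak B\subset X$ and $c_n(xb)=(c_nx)b$, we get $X_n\mathfrak B\subset X_n$.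

(F3) *$xt_m=x$ for all $m\in\omega$ if $x\in\mathcal N_\infty$ or $x\in M(Y_{\infty\infty})$.* Right translation by $t_m$ is the identity on $\{l\ge m\}\subset N$ and on $\{i\ge m\}\subset Y$ (there $j\ge i\ge m$).

(F4) *$y(j,i)t_\mu=\sum_{m\le j}\mu(\{m\})\,y(j,i\vee m)$; $\ \mathcal YP=0$; $\ y_{\nu,i}t_m=y_{\nu,i\vee m}$ for $\nu\in M(\beta[i\vee m,\infty))$, in particular for $\nu\in M(\omega^*)$.* The first is (C2). It gives $y(j,i)P=0$, hence $\mathcal YP=0$ by (C1). The last is (C2): for $j\ge i\vee m$ we have $y(j,i)t_m=y(j,i\vee m)$. (A measure on $\omega^*$ is carried by every $\overline{[k,\infty)}$.)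

(F5) *For $x\in\mathcal N$, $\tau\in\mathcal T$: $xP=F_{n_*x}P$ and $n_*(x\tau)=\chi(\tau)\,n_*x$.* Let $x=a(n,l)$. For $m\ge l$, $a(n,l)t_m=a(n,m)=f_nt_m$, so $a(n,l)P=f_nP$ by (C2). Also $a(n,l)t_\mu$ is the image of $\mu$ under $m\mapsto a(n,l\vee m)$, with first marginal $\mu(1)\delta_n$. Then use (C1).

(F6) *For $a\in\mathcal N$ and $x\in\mathcal N_\infty$: $ax=F_{n_*a}\,t_{l_*x}$.* For $a=a(n,l)$, left translation sends $a(n',l')$ to $a(n,l')=f_nt_{l'}$ on $\{n'\ge l\}$, whose closure contains $N_\infty$; so $a(n,l)x=f_nt_{l_*x}$. Both sides of the claim are weak\*-continuous in $a$. *Consequences:* $f_nF_q=f_nt_q$; and for $\mu\in M(\beta\omega)$, $\nu\in M(\omega^*)$, $F_\mu F_\nu=F_\mu t_\nu$, with $n_*(F_\mu t_\nu)=\nu(1)\mu$ by (F5).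

(F7) *$\mathcal N_\infty f_n=0$ and $\mathcal Y\mathcal N_\infty=0$.* The first holds by (C2), since $a(m,l)f_n=o$ if $l>n$. As $y(j,i)a(n,l)=o$ if $l>j$, also $y(j,i)\mathcal N_\infty=0$ by (C2); then use (C1).

(F8) *$f_ny(j,i)=[i\le n\le j]\,y(n,i)$ and $y(j,i)f_n=[i\le n\le j]\,y(j,n)$*, from the table. By (C2):

* for $\nu\in M(\omega^*)$: $f_ny_{\nu,i}=[i\le n]\nu(1)y(n,i)$ and $y_{\nu,i}f_n=[i\le n]y_{\nu,n}$;
* for $\nu\in M(\omega^*)$, using (C1) for the limit: $F_qy_{\nu,0}=\lim_{m\to q}f_my_{\nu,0}=\nu(1)\lim_{m\to q}y(m,0)=\nu(1)y_{q,0}$;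
* for $n\le m$ and $\nu\in M(\beta[m,\infty))$: $t_my_{\nu,n}=y_{\nu,n}$, $\ y_{\nu,n}f_n=y_{\nu,n}$, $\ f_my_{\nu,n}=\nu(1)y(m,n)$;
* for $x\in M(Y_{\infty\infty})$: $f_nx=xf_n=0$, since $f_ny(j,i)=y(j,i)f_n=o$ for $i>n$.

## 8. Derivations of the subalgebra $\mathcal T$

**Lemma C.** $\mathcal T$ is weakly amenable. (So $M(\beta\omega)$ is, for $(\omega,\vee)$.)

*Proof.* Let $\mathcal J=\{t_\nu:\nu\in M(\omega^*)\}$, a closed subspace. By (F1), $t_\mu t_\nu=\mu(1)t_\nu\in\mathcal J$ for $\nu\in M(\omega^*)$, so $\mathcal J$ is a left ideal. For $\mu\in M(\omega^*)$ and $\nu\in M(\beta\omega)$ write $\nu=\sum_k\nu(\{k\})\delta_k+\nu^*$ with $\nu^*\in M(\omega^*)$. By (F1),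
$$t_\mu t_\nu=\Big(\sum_k\nu(\{k\})\Big)t_\mu+\mu(1)t_{\nu^*}\in\mathcal J,$$
so $\mathcal J$ is a right ideal. Its own product is $t_\mu t_\nu=\mu(1)t_\nu$, so Lemma B shows that $\mathcal J$ is weakly amenable with $\mathcal J^2=\mathcal J$. The quotient $\mathcal T/\mathcal J\cong\ell^1(\omega,\vee)$ is commutative and is the closed span of the idempotents $\delta_m$. For a derivation $D$ of a commutative algebra into its dual and an idempotent $p$, $D(p)=D(p^2)=2p\cdot D(p)$. Multiplying by $p$ gives $p\cdot D(p)=2p\cdot D(p)$, so $p\cdot D(p)=0$ and $D(p)=0$. So every derivation of $\mathcal T/\mathcal J$ into its dual is $0$. Apply Lemma A. $\square$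

**Lemma D.** For $X=\mathcal N$ or $\mathcal Y$, every continuous derivation $\delta\colon\mathcal T\to X'$ is inner.

*Proof.* The element $c_n$ is a left identity on $X_n$, and $\tau c_n$ is a multiple of $c_n$; this lets us recover $\delta(\tau)$ on $X_n$ from $\delta(c_n)$. Put $\lambda(x)=-\sum_{n\le\infty}\langle\delta(c_n),x_n\rangle$ for $x=\sum_{n\le\infty}x_n$, $x_n\in X_n$; then $|\lambda(x)|\le2\|\delta\|\|x\|$. For $x\in X_n$, (F1) and (F2) give
$$\chi_n(\tau)\langle\delta(c_n),x\rangle=\langle\delta(\tau c_n),x\rangle=\langle\delta(c_n),x\tau\rangle+\langle\delta(\tau),c_nx\rangle=\langle\delta(c_n),x\tau\rangle+\langle\delta(\tau),x\rangle.$$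
As $\tau x=\chi_n(\tau)x$ and $x\tau\in X_n$, this says $\langle\delta(\tau),x\rangle=\lambda(x\tau)-\lambda(\tau x)$. By linearity and continuity it holds for all $x\in X$, so $\delta=\operatorname{ad}_\lambda$. $\square$

## 9. Every derivation of $\mathfrak A$ is inner

Let $D\colon\mathfrak A\to\mathfrak A'$ be a derivation, $[a,b]=\langle D(a),b\rangle$, so that (1) holds. We subtract inner derivations until nothing is left. Identities checked on the summands of an $\ell^1$-direct sum extend to the whole sum by linearity and norm continuity.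

**Step 1: make $D$ vanish on $\mathcal T$.** The purpose is to obtain module identities for moving elements of $\mathcal T$ around. $\mathcal T,\mathcal N,\mathcal Y$ are $\mathcal T$-sub-bimodules of $\mathfrak A$, so $\mathfrak A'=\mathcal T'\oplus\mathcal N'\oplus\mathcal Y'$ as $\mathcal T$-bimodules. By Lemmas C and D, each component of $D|_{\mathcal T}$ is inner, so $D|_{\mathcal T}$ is implemented by an element of $\mathfrak A'$. Subtract that inner derivation from $D$. Now $D|_{\mathcal T}=0$, and (1) gives for $\tau\in\mathcal T$, $a,b\in\mathfrak A$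
$$[\tau,b]=0,\qquad[\tau a,b]=[a,b\tau],\qquad[a\tau,b]=[a,\tau b].\tag{5}$$

**Step 2: $[\mathcal N_n,\mathfrak B]=0$ for $n<\infty$.** This step disposes of $D(f_n)$ on $\mathfrak B$ at no cost. Recall $\tau f_n=\chi_n(\tau)f_n$ and $f_nt_n=f_n$. From $f_n^2=f_n$ and (1), $[f_n,c]=[f_n,cf_n]+[f_n,f_nc]$. With $c=f_n$ this gives $[f_n,f_n]=0$; then $c=e$ gives $[f_n,e]=0$.

* On $\mathcal T$: $[f_n,\tau]=[f_n,e\tau]=[\tau f_n,e]=\chi_n(\tau)[f_n,e]=0$.
* On $\mathcal N_k=f_k\mathcal T$, $k<\infty$: $[f_n,f_k\tau]=[\tau f_n,f_k]=\chi_n(\tau)[f_n,f_k]$, so we need $[f_n,f_k]=0$. For $k=n$ this is done. For $k>n$: $[f_n,f_k]=[f_n,f_kt_k]=\chi_n(t_k)[f_n,f_k]=0$. For $k<n$: $[f_n,f_k]=[f_nt_n,f_k]=[f_n,t_nf_k]=0$, as $t_nf_k=0$.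
* On $\mathcal N_\infty$: by (F3), $[f_n,b]=[f_n,bt_{n+1}]=[t_{n+1}f_n,b]=0$.

Finally $[f_n\tau,b]=[f_n,\tau b]=0$ for $b\in\mathfrak B$, and $\mathcal N_n=f_n\mathcal T$.

**Step 3: make $D$ vanish on $\mathcal N_\infty$.** First we compute $[a,b]$ for $a\in\mathcal N_\infty$ on each summand. Since $a=Pa$, (5) gives
$$[a,b]=[a,bP]\qquad(a\in\mathcal N_\infty,\ b\in\mathfrak A).\tag{6}$$

* $b\in\mathcal Y$: $[a,b]=0$, since $\mathcal YP=0$.
* $b\in\mathcal N_k$, $k<\infty$: $[a,b]=[at_{k+1},b]=[a,t_{k+1}b]=0$ by (F3) and (F2).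
* $b\in\mathcal N_\infty$: by (F2), (F5) and (5), $[a,b]=[a,Pb]=[aP,b]=[F_{n_*a}P,b]=[F_{n_*a},Pb]=[F_{n_*a},b]$. And $[a,b]=[a,bP]=[a,F_{n_*b}P]=[Pa,F_{n_*b}]=[a,F_{n_*b}]$. So
$$[a,b]=K(n_*a,n_*b),\qquad K(\mu,\nu)=[F_\mu,F_\nu],$$
a bounded bilinear form on $M(\omega^*)$. Apply (1) to $F_\mu,F_\nu,F_\kappa$. By (F6) and (F2), $F_\mu F_\nu=F_\mu t_\nu\in\mathcal N_\infty$ has $n_*(F_\mu F_\nu)=\nu(1)\mu$, and likewise for $F_\kappa F_\mu$ and $F_\nu F_\kappa$. So
$$\nu(1)K(\mu,\kappa)=\mu(1)K(\nu,\kappa)+\kappa(1)K(\mu,\nu).$$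
With $\mu=\delta_q$ and $k_1(\cdot)=K(\delta_q,\cdot)$,
$$K(\nu,\kappa)=\nu(1)k_1(\kappa)-\kappa(1)k_1(\nu).\tag{7}$$
In particular $K$ is antisymmetric.
* $b=\tau\in\mathcal T$: by (6) and (F1), $[a,\tau]=[a,\tau P]=\chi(\tau)[a,P]$. With $\nu=n_*a$, $[a,P]=[aP,e]=[F_\nu P,e]$ by (5) and (F5). By (F6), $F_\nu P=F_\nu t_q=F_\nu F_q$, so (1) gives $[F_\nu P,e]=[F_q,F_\nu]+[F_\nu,F_q]=K(\delta_q,\nu)+K(\nu,\delta_q)=0$. So $[a,\mathcal T]=0$.

Formula (7) suggests the functional to subtract. Define $\lambda_1\in\mathfrak A'$ by $\lambda_1(x)=k_1(n_*x)$ on $\mathcal N_\infty$, and $\lambda_1=0$ on $\mathcal T$, $\mathcal N_n$ ($n<\infty$) and $\mathcal Y$. Put $[a,b]_1=\lambda_1(ba)-\lambda_1(ab)$; this is antisymmetric.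

* $a=\tau\in\mathcal T$: for $b\in\mathcal N_\infty$, $[\tau,b]_1=k_1(n_*(b\tau))-\chi(\tau)k_1(n_*b)=0$ by (F5). For $b$ in $\mathcal T$, $\mathcal N_n$ or $\mathcal Y$, both products stay in that summand, where $\lambda_1=0$. So $[\tau,\cdot]_1=0$, and $[\mathcal N_\infty,\mathcal T]_1=0$ by antisymmetry.
* $a=f_n$: for $b\in\mathfrak B$, $f_nb\in\mathcal N_n$ by (F2). Moreover $bf_n=0$ for $b\in\mathcal N_\infty$ by (F7), $bf_n\in\mathcal N_k$ for $b\in\mathcal N_k$, and $\tau f_n\in\mathcal N_n$. For $b\in\mathcal Y$ the products lie in $\mathcal Y$. So $[f_n,\cdot]_1=0$.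
* $a,b\in\mathcal N_\infty$: by (F6), $ba=F_{n_*b}t_{l_*a}\in\mathcal N_\infty$ has $n_*(ba)=a(1)\,n_*b$, and likewise $n_*(ab)=b(1)\,n_*a$. So $[a,b]_1=a(1)k_1(n_*b)-b(1)k_1(n_*a)=K(n_*a,n_*b)=[a,b]$ by (7).
* $a\in\mathcal N_\infty$, $b\in\mathcal N_k$, $k<\infty$: $ba\in\mathcal N_k$ and $ab\in\mathcal N_\infty f_k\mathcal T=0$, so $[a,b]_1=0$.
* $a\in\mathcal N_\infty$, $b\in\mathcal Y$: both products lie in $\mathcal Y$, so $[a,b]_1=0$.

Replace $D$ by $D-\operatorname{ad}_{\lambda_1}$. Now
$$D|_{\mathcal T}=0,\qquad D|_{\mathcal N_\infty}=0,\qquad[f_n,\mathfrak B]=0\ (n\in\omega),\tag{8}$$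
and (5) still holds.

**Step 4: make $D(f_n)$ vanish on $\mathcal Y$.** After this step $D|_{\mathfrak B}=0$. Put $\psi_n(x)=[f_n,x]$ for $x\in\mathcal Y$. By (5), using $\tau f_n=\chi_n(\tau)f_n$ and $f_n=f_nt_n$,
$$\psi_n(x\tau)=\chi_n(\tau)\psi_n(x),\qquad\psi_n(x)=\psi_n(t_nx).\tag{9}$$

(a) If $x\in M(Y_{\infty\infty})$, then $x=xt_{n+1}$ by (F3), and $\chi_n(t_{n+1})=0$, so $\psi_n(x)=0$.

(b) If $i>n$, then $y_{\nu,i}=y_{\nu,i}t_i$ by (F4), so $\psi_n(y_{\nu,i})=\chi_n(t_i)\psi_n(y_{\nu,i})=0$. If $j<n$, then $\psi_n(y(j,i))=\psi_n(t_ny(j,i))=0$. If $i\le n$ and $\nu\in M(\beta[n,\infty))$, then $\psi_n(y_{\nu,i})=\psi_n(y_{\nu,i}t_n)=\psi_n(y_{\nu,n})$, since $\chi_n(t_n)=1$. Call this value $h_n(\nu)$; it does not depend on $i$.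

(c) We relate $h_m$ to $h_0$. Let $n\le m$, $\nu\in M(\beta[m,\infty))$ and $x=y_{\nu,n}$. Apply (1) to $f_nf_m=a(n,m)=f_nt_m$ at $x$. By (5) and (F8), $[f_nt_m,x]=\psi_n(t_mx)=\psi_n(x)=h_n(\nu)$. On the other hand
$$[f_nf_m,x]=\psi_m(xf_n)+\psi_n(f_mx)=\psi_m(y_{\nu,n})+\nu(1)\psi_n(y(m,n))=h_m(\nu)+\nu(1)h_n(\delta_m).$$
With $n=0$ and $k:=h_0\in M(\beta\omega)'$ this becomes
$$h_m(\nu)=k(\nu)-\nu(1)k(\delta_m)\qquad(\nu\in M(\beta[m,\infty)),\ m\in\omega).\tag{10}$$

(d) We show that $k$ is a multiple of total mass on $M(\omega^*)$. Let $\nu\in M(\omega^*)$ and $x=y_{\nu,0}$. By (F6), $f_0F_q=f_0t_q$, and $D(F_q)=0$ by (8). So (1) and (5) give $\psi_0(F_qx)=[f_0F_q,x]=[f_0t_q,x]=\psi_0(t_qx)=\psi_0(x)$, the last because $x\in\mathcal Y_\infty$. By (F8), $F_qx=\nu(1)y_{q,0}$. So $k(\nu)=\nu(1)c$ with $c=k(\delta_q)$.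

Put $k'(\nu)=k(\nu)-c\,\nu(1)$. Then $k'=0$ on $M(\omega^*)$, and (10) becomes $h_m(\nu)=k'(\nu)-\nu(1)k'(\delta_m)$. Define $\lambda_2\in\mathfrak A'$ by $\lambda_2(y(j,i))=k'(\delta_j)$ on $\ell^1(Y)$, and $\lambda_2=0$ on $\mathcal Y_\infty$, $\mathcal T$ and $\mathcal N$; it is bounded by $\|k'\|$. Put $[a,b]_2=\lambda_2(ba)-\lambda_2(ab)$.

* $a,b\in\mathfrak B$: $[a,b]_2=0$, since $\lambda_2=0$ on $\mathfrak B$.
* $a=\tau\in\mathcal T$: for $b=y(j,i)$, (F4) and (F2) give $\lambda_2(b\tau)=\chi_j(\tau)k'(\delta_j)=\lambda_2(\tau b)$. For $b\in\mathcal Y_\infty$ both products are in $\mathcal Y_\infty$. So $[\tau,\cdot]_2=0$.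
* $a\in\mathcal N_\infty$, $b\in\mathcal Y$: $ba=0$ by (F7), and $ab=P(ab)\in P\mathcal Y\subset\mathcal Y_\infty$. So $[a,b]_2=0$.
* $a=f_n$, $b=y(j,i)$: by (F8), $[f_n,b]_2=[i\le n\le j]\,(k'(\delta_j)-k'(\delta_n))$. By (b) and (c) this is $\psi_n(b)$.
* $a=f_n$, $b=y_{\nu,i}$, $\nu\in M(\omega^*)$: $bf_n\in\mathcal Y_\infty$ and $f_nb=[i\le n]\nu(1)y(n,i)$, so $[f_n,b]_2=-[i\le n]\nu(1)k'(\delta_n)$. This is $[i\le n]h_n(\nu)=\psi_n(b)$, because $k'(\nu)=0$.
* $a=f_n$, $b\in M(Y_{\infty\infty})$: $[f_n,b]_2=0=\psi_n(b)$ by (F8) and (a).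

Note where (d) is needed: $\lambda_2$ sees only $\ell^1(Y)$, so $k'$ must vanish on $M(\omega^*)$ for the fifth item to match.

Replace $D$ by $D-\operatorname{ad}_{\lambda_2}$. Then $D$ vanishes on $\mathcal T$, on $\mathcal N_\infty$ and at every $f_n$. Since $D(f_n\tau)=f_n\cdot D(\tau)+D(f_n)\cdot\tau=0$, it vanishes on $\mathcal N_n=f_n\mathcal T$. So $D|_{\mathfrak B}=0$.

**Step 5: $D|_{\mathcal Y}=0$.** Nothing more will be subtracted: here (4) does the work, by removing the trace. By (1) and $D|_{\mathfrak B}=0$, for $a\in\mathfrak B$, $x\in\mathcal Y$, $b\in\mathfrak A$,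
$$[ax,b]=[x,ba],\qquad[xa,b]=[x,ab].\tag{11}$$

*$[\mathcal Y,e]=0$.* For $x\in\mathcal Y_\infty$: $[x,e]=[Px,e]=[x,P]=[xP,e]=0$, since $\mathcal YP=0$. For $x=y(n,i)$ with $i\le n$, put
$$a=f_nP,\qquad w=y_{q,i}.$$
Then $aw=f_n(Pw)=f_nw=y(n,i)$ and $wa=(y_{q,i}f_n)P=y_{q,n}P=0$, by (F2), (F8) and (F4). Hence $[x,e]=[aw,e]=[w,a]=[wa,e]=0$.

*$[\mathcal Y,\mathfrak B]=0$.* For $x\in\mathcal Y$ and $b\in\mathfrak B$, $[x,b]=[xb,e]=0$, because $xb\in\mathcal Y$.

*$[\mathcal Y,\mathcal Y]=0$.* Let $x'\in\mathcal Y$. If $x\in\mathcal Y_\infty$, then $[x,x']=[Px,x']=[x,x'P]=0$. If $x=y(n,i)=aw$ as above, then $[x,x']=[aw,x']=[w,x'a]=0$ by the previous case, because $w\in\mathcal Y_\infty$ and $x'a\in\mathcal Y$.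

So $D=0$ after subtracting inner derivations. Hence $\mathfrak A$ is weakly amenable, and so is $M(\beta S)$ by Lemma A. With Sections 4 and 5 this proves Theorem 1. $\blacksquare$

## 10. The trace survives for the second Arens product: Theorem 2(a)

With $\Diamond$ the equality $aw=y(n,i)$ is lost, and the trace on $\mathcal Y$ extends. Work in $\mathfrak A_\Diamond=(M(\beta S),\Diamond)/\mathbb C\delta_o$, on the same Banach space; $\mathbb C\delta_o$ is again an ideal, because products with a point of $S$ are the same for $\Diamond$ and $\square$. Now $\nu\mapsto\mu\Diamond\nu$ is weak\*-continuous for each $\mu$, and (C2) holds unchanged. As in Section 6, with the roles of the factors exchanged, $T_1T_2\subset T_3$ gives $M(\beta T_1)\Diamond M(\beta T_2)\subset M(\beta T_3)$. So $\mathfrak B$ is a subalgebra, $\mathcal Y$ is an ideal and $\mathcal Y\Diamond\mathcal Y=0$.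

Let $V_k=\overline{\{y(j,i):i<k\}}$, clopen in $\beta Y$, and $G(x)=x\big(\bigcup_kV_k\big)$ for $x\in\mathcal Y$. Since $\beta Y\setminus\bigcup_kV_k=Y_{\infty\infty}$, we have $G(y(j,i))=1$, $G(y_{\nu,i})=\nu(1)$ for $\nu\in M(\omega^*)$, and $G=0$ on $M(Y_{\infty\infty})$.

**Claim.** $G(a\Diamond x)=G(x\Diamond a)$ for $a\in\mathfrak B$, $x\in\mathcal Y$.

*Proof.* By linearity and norm continuity it suffices to take $x=y(j,i)$, or $x=y_{\nu,i}$ with $\nu\in M(\omega^*)$, or $x\in M(Y_{\infty\infty})$; and $a=t_m$, or $a=a(n,l)$, or $a=t_\mu$ with $\mu\in M(\omega^*)$, or $a\in M(\beta N\setminus N)$.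

*$a=t_m$.* For $x=y(j,i)$ use (T). For $x=y_{\nu,i}$: $t_mx=x$ and $xt_m=y_{\nu,i\vee m}$; both values are $\nu(1)$. For $x\in M(Y_{\infty\infty})$: $t_mx=xt_m=x$; both values are $0$.

*$a=a(n,l)$.* For $x=y(j,i)$ use (T). For $x=y_{\nu,i}$: $ax=[i\le n]\nu(1)y(n,i)$ and $xa=[i\le n]y_{\nu,l}$ by (C2) and the table; both values are $[i\le n]\nu(1)$. For $x\in M(Y_{\infty\infty})$ both products are $0$, because $a(n,l)y(j,i)=o=y(j,i)a(n,l)$ for $i>n$.

*$a=t_\mu$ with $\mu\in M(\omega^*)$, or $a\in M(\beta N\setminus N)$.* On the support of $a$ the index $m$, respectively the coordinate $l$, lies in $\omega^*$: for each $l\in\omega$ only finitely many $a(n,l)$ exist. Since $t_my(j,i)=o=y(j,i)t_m$ for $m>j$ and $a(n,l)y(j,i)=o=y(j,i)a(n,l)$ for $l>j$, (C2) gives $a\Diamond y(j,i)=0=y(j,i)\Diamond a$. By weak\*-continuity in the second variable and (E), $a\Diamond\mathcal Y=0$. It remains to see that $G(x\Diamond a)=0$ for $x\in\mathcal Y_\infty$.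

* If $x\in M(Y_{\infty\infty})$: $xt_m=x$ and $xa(n,l)=0$, so by continuity in the second variable $x\Diamond t_\mu=\mu(1)x$, respectively $x\Diamond a=0$; hence $G(x\Diamond a)=0$.
* If $x=y_{\nu,i}$ with $\nu\in M(\omega^*)$: $xt_m=y_{\nu,i\vee m}$ and $xa(n,l)=[i\le n]y_{\nu,l}$. Let $g\in C(\beta Y)$ be supported in $V_k$. The functions $m\mapsto\langle xt_m,g\rangle$ and $(n,l)\mapsto\langle xa(n,l),g\rangle$ vanish for $m\ge k$, respectively $l\ge k$. So their continuous extensions to $\beta\omega$, respectively $\beta N$, vanish on $\omega^*$, respectively $\beta N\setminus N$. By weak\*-continuity in the second variable, $\langle x\Diamond a,g\rangle$ is the integral of this extension against $\mu$, respectively $a$, hence $0$. So $x\Diamond a$ vanishes on every $V_k$, that is, $x\Diamond a\in M(Y_{\infty\infty})$, and $G(x\Diamond a)=0$. $\square$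

Now put $\langle D(b+x),c+z\rangle=G(x\Diamond c)$ for $b,c\in\mathfrak B$ and $x,z\in\mathcal Y$. For $a,b,c\in\mathfrak B$ and $x,z,w\in\mathcal Y$, writing $\Diamond$ as juxtaposition, the $\mathcal Y$-part of $(a+x)(b+z)$ is $az+xb$, so
$$\langle D((a+x)(b+z)),c+w\rangle=G(azc)+G(xbc)=G(zca)+G(xbc),$$
by the claim applied to $a$ and $zc\in\mathcal Y$. The $\mathfrak B$-parts of $(c+w)(a+x)$ and $(b+z)(c+w)$ are $ca$ and $bc$, so the right side equals $\langle D(b+z),(c+w)(a+x)\rangle+\langle D(a+x),(b+z)(c+w)\rangle$. Thus $D$ is a bounded derivation of $\mathfrak A_\Diamond$. Pulled back along $M(\beta S)\to\mathfrak A_\Diamond$ it is still a derivation, with $\langle D\delta_{y(0,0)},\delta_{t_0}\rangle=G(y(0,0))=1$. An inner derivation pairs to $0$ with the identity $\delta_{t_0}$. So $D$ is not inner, and Theorem 2(a) is proved. $\blacksquare$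

## 11. Adjoining right zeros, and the cardinalities in Theorem 2(b)

If $S$ is finite, $M(\beta S)=\ell^1(S)$, so a finite $\kappa$ is impossible. Let $\kappa$ be infinite, $R$ a set with $|R|=\kappa$, and $S_\kappa=S\sqcup R$ with $S$ the monoid of Section 4 and
$$rr'=r',\qquad sr=rs=r\qquad(r,r'\in R,\ s\in S).$$
A product involving elements of $R$ equals the rightmost of them, so the operation is associative, and $t_0$ is the identity. Also $|S_\kappa|=\kappa$, as $S$ is countable.

We first show that $M(\beta S_\kappa)$ is weakly amenable. For $\nu\in M(\beta R)$ and $u\in S_\kappa$, left translation by $u$ is the identity on $R$, so $\delta_u\square\nu=\nu$, and by (E) $\mu\square\nu=\mu(1)\nu$ for every $\mu\in M(\beta S_\kappa)$. For $\mu\in M(\beta S)$ and $r\in R$, $\delta_r\square\mu=\mu(1)\delta_r$, so $\nu\square\mu=\mu(1)\nu$ for $\nu\in M(\beta R)$. So $M(\beta R)$ is a closed ideal. Lemma B, with $\varphi(\mu)=\mu(1)$, shows that it is weakly amenable and equal to its own square. The quotient is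 $M(\beta S)$, weakly amenable by Theorem 1. By Lemma A, $M(\beta S_\kappa)$ is weakly amenable.

For $\ell^1(S_\kappa)$, pull back the derivation of Section 5 along the quotient map $\ell^1(S_\kappa)\to\ell^1(S_\kappa)/\ell^1(R)\cong\ell^1(S)$. The result is a derivation $D$ with $\langle D\delta_{y(0,0)},\delta_{t_0}\rangle=1$, and $\delta_{t_0}$ is the identity, so it is not inner. Hence the monoid $S_\kappa$ has property (P). This proves (b); part (c) is Proposition 2.1, so Theorem 2 is proved. $\blacksquare$
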